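
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{What the matroid of a weakly neighborly polytope determines}


\begin{abstract}
A convex polytope is weakly neighborly if, for every $k$, any $k+1$ of its vertices lie in a face of dimension at most $2k$. It was conjectured that the flag vector and the toric $h$-vector of such a polytope depend only on the affine matroid of its vertices. We show that the two halves of the conjecture behave differently. The toric $h$-vector is determined by the matroid, in every dimension. The flag vector is not: there are two weakly neighborly $4$-polytopes with $8$ vertices and the same matroid whose $f$-vectors are $(8,22,25,11)$ and $(8,22,26,12)$. For pairs with the same matroid and different flag vectors, dimension $d=4$ and $d+4$ vertices are the smallest possible.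
\end{abstract}

\section{Introduction}

\subsection{The question}
Let $P$ be a convex $d$-polytope with vertex set $V=V(P)$. Both $\emptyset$ and $P$ count as faces. The polytope $P$ is \emph{weakly neighborly} if for every $k\ge 0$ every set of $k+1$ vertices is contained in a face of dimension at most $2k$. The condition is void for $2k\ge d$. Thus every polygon is weakly neighborly, and a $3$-polytope is weakly neighborly if and only if any two of its vertices lie in a common $2$-face: the triangular prism qualifies, the octahedron does not.

The \emph{matroid} of $P$ is the affine matroid on $V$; a set of vertices is independent if it is affinely independent. It records incidences only, and forgets on which side of a hyperplane a vertex lies. The \emph{flag number} $f_S(P)$, for $S\subseteq\{0,\dots,d-1\}$, counts the chains of faces whose dimensions are exactly the elements of $S$; the flag numbers form the \emph{flag vector}, and those with $|S|=1$ form the $f$-vector. Finally, $h(\partial P)$ denotes the toric $h$-vector in Stanley's sense, recalled in Section~\ref{sec:toric}; for simplicial polytopes it is the usual $h$-vector.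

For general polytopes the matroid does not determine these numbers. Suppose that $P$ is a $4$-polytope with six vertices in general position. They have a single affine dependence up to scaling, with all coefficients nonzero. If three coefficients are positive and three negative, $P$ is simplicial with all $15$ edges. If there are two coefficients of one sign and four of the other, $P$ is again simplicial, but the two vertices on the small side lie in no common proper face, and there are only $14$ edges. The matroid is the same in both cases, but $h_2=f_1-3f_0+6$ differs.

Weak neighborliness forbids precisely this. A \emph{circuit} is a minimal affinely dependent set; its dependence is unique up to scaling and splits it into a positive and a negative part. We shall see (Corollary~\ref{cor:balanced}) that in a weakly neighborly polytope the two parts of every circuit have \emph{equal size}. So the matroid knows the sizes of the parts; what it does not tell is how the circuit is divided into them. The case of a uniform matroid (all sets of at most $d+1$ vertices independent) is also encouraging. Then $P$ is simplicial, and for $2k<d$ any $k+1$ vertices lie in a proper face, which is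 a simplex, and hence they form a face themselves. So $P$ is neighborly, and by the Dehn--Sommerville equations its $f$-vector, and with it the flag vector of the simplicial polytope $P$, is a function of $d$ and $|V|$. It is also known that for Lawrence polytopes the flag vector depends only on the matroid, and that weakly neighborly $d$-polytopes with at most $d+3$ vertices and the same matroid have the same $h(\partial P)$. Conjecture~21 of \cite{Bayer} states: \emph{the flag vector and the $h$-vector of a weakly neighborly polytope depend only on its matroid.}

\subsection{The answer}

\begin{theorem}\label{thm:A}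
There are weakly neighborly $4$-polytopes $P,Q$ with $8$ vertices and a bijection between their vertex sets that preserves affine independence in both directions, such that
\[
f(P)=(8,22,25,11),\qquad f(Q)=(8,22,26,12).
\]
\end{theorem}

\begin{theorem}\label{thm:B}
If $P$ and $Q$ are weakly neighborly $d$-polytopes with isomorphic matroids, then $h(\partial P)=h(\partial Q)$.
\end{theorem}

\begin{theorem}\label{thm:C}
Consider weakly neighborly $d$-polytopes with $n$ vertices.
\begin{enumerate}
\item[(1)] If $d\le3$ or $n\le d+3$, the matroid determines the flag vector.
\item[(2)] Pairs with isomorphic matroids and different $f$-vectors exist for every $d\ge4$ with $n=d+4$, and for every $d\ge7$ and every $n\ge d+4$.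
\item[(3)] If $d=4$, the matroid together with the number of facets determines the flag vector.
\end{enumerate}
\end{theorem}

So the flag-vector half of the conjecture is false, already for the $f$-vector, and the $h$-vector half is true. For the flag vector, the cases $d\in\{4,5,6\}$, $n>d+4$ are not settled here.

\subsection{The ideas}
For Theorem~\ref{thm:A} we put a $3$-polytope into a hyperplane of $\mathbb R^4$ and add two points off the hyperplane. The line through the two points meets the hyperplane in a point $z$. If $z$ is generic, the matroid does not depend on $z$ at all, while the facets record how the $3$-polytope \emph{looks from $z$}. A triangular prism can look like a triangle or like a hexagon.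

For Theorem~\ref{thm:B} the difficulty is that $h(\partial P)$ is defined by a recursion over the faces of $P$, whereas the matroid shows only the \emph{flats}, the sets $K=V\cap\operatorname{aff}K$, and does not say which flats are faces. (Under the bijection of Theorem~\ref{thm:A} as constructed below, a three-element flat that is not a face of $P$ corresponds to a face of $Q$.) We first replace $h(\partial P)$ by the numbers of small simplices in a triangulation (Section~\ref{sec:toric}), and then count these simplices by inclusion--exclusion over \emph{all} flats. The key lemma says that flats contained in no proper face contribute zero, so that it does no harm not to know which ones they are (Section~\ref{sec:B}).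

\medskip
\noindent\textbf{Conventions.} Faces and flats are identified with their vertex sets when convenient; $V\cap\operatorname{aff}F=V(F)$ for a face $F$, so faces are flats, and intersections of flats are flats. A \emph{dependence} on $V$ is a nonzero $\lambda\colon V\to\mathbb R$ with $\sum\lambda_v=0$ and $\sum\lambda_vv=0$. Triangulations of a polytope use no new vertices (such triangulations exist, and every vertex is then used); their simplices are regarded as subsets of $V$, including $\emptyset$.

\section{The counterexample}\label{sec:A}

\subsection{Two points off a hyperplane}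

Let $R$ be a $3$-polytope in a hyperplane $H$ of $\mathbb R^4$. For a facet $F$ of $R$ let $\ell_F$ be an affine function on $H$ that is nonnegative on $R$ and vanishes on $R$ exactly along $F$. If $z\in H$ lies on no facet plane, call $F$ \emph{visible} (from $z$) if $\ell_F(z)<0$, and \emph{hidden} if $\ell_F(z)>0$. An edge of $R$ is a \emph{silhouette edge} if one of its two facets is visible and the other is hidden.

\begin{lemma}\label{lem:twopoints}
Let $u_1,u_2\in\mathbb R^4\setminus H$ be two points such that the line through them meets $H$ in a single point $z$, and suppose that $z$ lies on no plane spanned by three vertices of $R$.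
\begin{enumerate}
\item[(a)] Let $S\subseteq V(R)$. Then $S\cup\{u_i\}$ is independent if and only if $S$ is, and $S\cup\{u_1,u_2\}$ is independent if and only if $|S|\le3$.
\item[(b)] The facets of $\operatorname{conv}(R\cup\{u_1,u_2\})$ are the convex hulls of the following sets, and each contains no other points of $V(R)\cup\{u_1,u_2\}$.
\begin{itemize}
\item If $u_1,u_2$ lie on opposite sides of $H$: the sets $F\cup\{u_1\}$ and $F\cup\{u_2\}$ for each hidden facet $F$ of $R$, and $e\cup\{u_1,u_2\}$ for each silhouette edge $e$.
\item If $u_1$ lies between $z$ and $u_2$: the set $V(R)$, the sets $F\cup\{u_1\}$ for each visible and $F\cup\{u_2\}$ for each hidden facet $F$, and $e\cup\{u_1,u_2\}$ for each silhouette edge $e$.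
\end{itemize}
\end{enumerate}
(Up to exchanging $u_1$ and $u_2$, these are all cases.)
\end{lemma}

\begin{proof}
(a) The first claim holds because $u_i\notin H$. For the second, $z,u_1,u_2$ are distinct collinear points, so $\operatorname{aff}(S\cup\{u_1,u_2\})=\operatorname{aff}(S\cup\{z,u_1\})$. Every vertex of $R$ lies on a plane spanned by three vertices, so $z\notin S$ and both sets have $|S|+2$ elements. Hence $S\cup\{u_1,u_2\}$ is independent if and only if $S\cup\{z,u_1\}$ is, that is, since $u_1\notin H$, if and only if $S\cup\{z\}$ is. If $|S|\ge4$, these are at least five points in a $3$-space, so they are dependent. If $|S|\le3$, extend $S$ to three vertices of $R$. They are not collinear, and their plane misses $z$; so $S\cup\{z\}$ is independent.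

(b) The polytope is $4$-dimensional. Its facets correspond to the sets $E\subseteq V(R)\cup\{u_1,u_2\}$ with $\dim\operatorname{aff}E=3$ that are the zero set, among these points, of an affine function $\ell$ on $\mathbb R^4$ that is nonnegative on all of them. We find these sets $E$, distinguishing which of $u_1,u_2$ belong to $E$.

\emph{Neither.} Then $\operatorname{aff}E=H$, so $\ell$ vanishes on $H$ and $E=V(R)$. This gives a facet exactly when $u_1,u_2$ are on the same side of $H$.

\emph{Exactly one, $u_i$.} Then $E\cap V(R)$ spans a plane and $\ell|_H$ is not zero, so $E\cap V(R)$ is the vertex set of a facet $F$ of $R$, and after scaling $\ell|_H=\ell_F$. Conversely, given $F$ and $i$, let $\ell$ be the affine function with $\ell|_H=\ell_F$ and $\ell(u_i)=0$, and let $u_j$ be the other point. We get a facet if and only if $\ell(u_j)>0$. On the line through $u_1,u_2$ the function $\ell$ vanishes only at $u_i$, since $\ell(z)=\ell_F(z)\ne0$. So $\ell(u_j)$ and $\ell_F(z)$ have the same sign if $u_j$ and $z$ are on the same side of $u_i$ on this line, and opposite signs otherwise. If $u_1,u_2$ are on opposite sides of $H$, then $z$ is between them, the signs agree, and $F$ must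 be hidden. If $u_1$ is between $z$ and $u_2$, the signs are opposite for $i=1$ ($F$ must be visible) and agree for $i=2$ ($F$ must be hidden).

\emph{Both.} Then $\ell(z)=0$, and $\ell|_H\ne0$, since otherwise $E$ would contain all points. The zero plane of $\ell|_H$ contains $z$, hence at most two vertices of $R$. Since $\dim\operatorname{aff}E=3$, it contains exactly two, and as $\ell\ge0$ on $R$ they form an edge $e$ of $R$. Let $\ell_1,\ell_2$ be the functions of the two facets $F_1,F_2$ at $e$. The affine functions on $H$ vanishing on $e$ are the combinations $\alpha\ell_1+\beta\ell_2$. Evaluating at vertices of $F_1\setminus e$ and $F_2\setminus e$ shows that such a function is nonnegative on $R$ if and only if $\alpha,\beta\ge0$. One that vanishes at $z$ satisfies $\alpha\ell_1(z)+\beta\ell_2(z)=0$ with $\ell_1(z),\ell_2(z)\neq0$. So a nonzero admissible one exists if and only if $\ell_1(z)$ and $\ell_2(z)$ have opposite signs, i.e.\ $e$ is a silhouette edge. In that case $\alpha,\beta>0$, the zeros on $V(R)$ are exactly the ends of $e$, and extending by $\ell(u_1)=0$ gives $\ell(u_2)=0$ as well. By (a) the four points $e\cup\{u_1,u_2\}$ are independent, so they span a facet.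
\end{proof}

Part (a) is the reason for this construction: the matroid depends on $R$ but not on $z$, nor on whether $u_1,u_2$ are on the same side of $H$.

\subsection{The prism seen from two points}

Let $H=\{x_4=0\}$ and let $R$ be the triangular prism with vertices
\[
a_0=(0,0,0,0),\quad a_1=(1,0,0,0),\quad a_2=(0,1,0,0),\quad b_i=a_i+(0,0,1,0).
\]
Its facets are $T_a=\{a_0,a_1,a_2\}$, $T_b=\{b_0,b_1,b_2\}$ and $Q_{ij}=\{a_i,a_j,b_i,b_j\}$. Put
\[
p_\pm=(\tfrac14,\tfrac14,2,\pm1),\qquad q_1=(-1,-1,\tfrac12,1),\qquad q_2=(-1,-1,\tfrac12,2),
\]
\[
P=\operatorname{conv}(R\cup\{p_+,p_-\}),\qquad Q=\operatorname{conv}(R\cup\{q_1,q_2\}).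
\]
The lines through the added points meet $H$ in
\[
z_P=(\tfrac14,\tfrac14,2,0),\qquad z_Q=(-1,-1,\tfrac12,0).
\]
The points $p_\pm$ lie on opposite sides of $H$, and $q_1$ lies between $z_Q$ and $q_2$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\begin{scope}
\draw[thick] (-0.75,-0.75)--(2.25,-0.75)--(-0.75,2.25)--cycle;
\draw[dashed] (-0.375,-0.375)--(1.125,-0.375)--(-0.375,1.125)--cycle;
\draw[dashed] (-0.75,-0.75)--(-0.375,-0.375);
\draw[dashed] (2.25,-0.75)--(1.125,-0.375);
\draw[dashed] (-0.75,2.25)--(-0.375,1.125);
\node[below left] at (-0.75,-0.75) {$b_0$};
\node[below right] at (2.25,-0.75) {$b_1$};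
\node[above left] at (-0.75,2.25) {$b_2$};
\node[above right] at (-0.42,-0.42) {\small $a_0$};
\node[above] at (1.25,-0.4) {\small $a_1$};
\node[right] at (-0.4,1.2) {\small $a_2$};
\node at (0.6,-1.75) {from $z_P$};
\end{scope}
\begin{scope}[xshift=7.5cm,yshift=0.6cm]
\draw[thick] (0,-1.5)--(2,-1)--(2,1)--(0,1.5)--(-2,1)--(-2,-1)--cycle;
\draw[thick] (0,-1.5)--(0,1.5);
\draw[dashed] (2,-1)--(-2,-1);
\draw[dashed] (2,1)--(-2,1);
\node[below] at (0,-1.5) {$a_0$};
\node[right] at (2,-1) {$a_1$};
\node[right] at (2,1) {$b_1$};
\node[above] at (0,1.5) {$b_0$};
\node[left] at (-2,1) {$b_2$};
\node[left] at (-2,-1) {$a_2$};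
\node at (0,-2.35) {from $z_Q$};
\end{scope}
\end{tikzpicture}
\caption{A triangular prism with triangles $a_0a_1a_2$ and $b_0b_1b_2$, seen in perspective from two points of its $3$-space; edges that do not bound a visible facet are dashed. From the first point only the triangle $b_0b_1b_2$ is visible, and the silhouette is a triangle. From the second point two quadrilaterals are visible, and the silhouette is a hexagon through all six vertices.}
\label{fig:views}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
\emph{Genericity and visibility.} There are $20$ triples of prism vertices. Two are the triangles, $3\cdot4$ lie in the quadrilaterals, and the remaining six are $a_1a_2b_0$, $a_0a_1b_2$, $a_0a_2b_1$, $b_1b_2a_0$, $b_0b_1a_2$, $b_0b_2a_1$. In the table the first five functions are $\ell_F$ for the facets of $R$, and the last six vanish on the six remaining triples, in this order.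
\[
\begin{array}{l|rr@{\qquad\qquad}l|rr}
 & z_P & z_Q & & z_P & z_Q\\ \hline
T_a:\ x_3 & 2 & \frac12 & x_1+x_2+x_3-1 & \frac32 & -\frac52\\[2pt]
T_b:\ 1-x_3 & -1 & \frac12 & x_2-x_3 & -\frac74 & -\frac32\\[2pt]
Q_{02}:\ x_1 & \frac14 & -1 & x_1-x_3 & -\frac74 & -\frac32\\[2pt]
Q_{01}:\ x_2 & \frac14 & -1 & x_1+x_2-x_3 & -\frac32 & -\frac52\\[2pt]
Q_{12}:\ 1-x_1-x_2 & \frac12 & 3 & x_2+x_3-1 & \frac54 & -\frac32\\[2pt]
 & & & x_1+x_3-1 & \frac54 & -\frac32
\end{array}
\]
No value is zero, so Lemma~\ref{lem:twopoints} applies to both $P$ and $Q$. By part (a), the bijection fixing the prism vertices and sending $p_+\mapsto q_1$, $p_-\mapsto q_2$ preserves independence in both directions. The signs in the first five rows show what is visible (Figure~\ref{fig:views}): from $z_P$ only $T_b$, with silhouette the triangle $b_0b_1b_2$; from $z_Q$ exactly $Q_{01}$ and $Q_{02}$, with silhouette the hexagon $a_0a_1b_1b_0b_2a_2$.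

\emph{Facets.} We write $Fu$ for the convex hull of $F\cup\{u\}$, and so on. By Lemma~\ref{lem:twopoints}(b) the facets of $P$ are the $11$ polytopes
\[
T_ap_\pm,\quad Q_{01}p_\pm,\quad Q_{02}p_\pm,\quad Q_{12}p_\pm,\quad b_0b_1p_+p_-,\quad b_0b_2p_+p_-,\quad b_1b_2p_+p_-,
\]
that is, five tetrahedra and six pyramids over quadrilaterals. The facets of $Q$ are the $12$ polytopes
\[
R,\quad Q_{01}q_1,\quad Q_{02}q_1,\quad T_aq_2,\quad T_bq_2,\quad Q_{12}q_2,\quad eq_1q_2\ \ (e\text{ one of the six edges of the hexagon}),
\]
that is, one prism, three pyramids over quadrilaterals and eight tetrahedra. In both cases each of the eight points is a vertex of some facet, hence a vertex.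

\emph{The $2$-faces.} Each $2$-face of a $4$-polytope lies in exactly two facets. Tetrahedra have $4$, pyramids over quadrilaterals $5$, and the prism $5$ two-dimensional faces, so
\[
f_2(P)=\tfrac12(5\cdot4+6\cdot5)=25,\qquad f_2(Q)=\tfrac12(5+3\cdot5+8\cdot4)=26.
\]

\emph{Edges.} In both polytopes $Q_{ij}$ is a $2$-face, being the base of a pyramid facet. So the six pairs $a_ib_j$ with $i\ne j$, diagonals of these quadrilaterals, are not edges. All other pairs are. In $P$: the $a_ia_j$ and $a_ip_\pm$ are edges of $T_ap_\pm$, the $a_ib_i$ are base edges of the pyramids $Q_{ij}p_\pm$, and the $b_ib_j$, $b_ip_\pm$ and $p_+p_-$ are edges of the tetrahedra $b_ib_jp_+p_-$. In $Q$: the nine prism edges are edges of the facet $R$, and since the hexagon passes through all six vertices $v$ of $R$, the $vq_1$, $vq_2$ and $q_1q_2$ are edges of the tetrahedra $eq_1q_2$. Hence $f_1(P)=f_1(Q)=28-6=22$.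

\emph{Weak neighborliness.} For $k=0$ and for $2k\ge4$ there is nothing to show. For $k=1$, a pair of vertices is an edge or lies in a $2$-face $Q_{ij}$.
\end{proof}

Not every choice of the two points gives a weakly neighborly polytope: if $u_1,u_2$ were on opposite sides of $H$ with $z=z_Q$, the edge $a_0b_0$ of $R$, whose two facets are both visible, would by Lemma~\ref{lem:twopoints}(b) lie in no facet at all.

\section{Dependences and \texorpdfstring{$2$}{2}-faces}

To use weak neighborliness for flats as well as for faces we express it in terms of dependences.

\begin{lemma}\label{lem:dep}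
A polytope $P$ is weakly neighborly if and only if every dependence $\lambda$ on $V$, with $X=\{\lambda<0\}$ and $Y=\{\lambda>0\}$, satisfies
\[
\dim\operatorname{aff}(X\cup Y)\le2|X|-2 .
\]
Consequently, if $P$ is weakly neighborly and $W\subseteq V$, then $\operatorname{conv}W$ is weakly neighborly.
\end{lemma}

\begin{proof}
Suppose $P$ is weakly neighborly, and let $F\supseteq X$ be a face with $\dim F\le2(|X|-1)$; note $X\ne\emptyset$. After scaling, $\sum_X|\lambda_x|x=\sum_Y\lambda_yy$ are two convex combinations of the same point. It lies in $F$, and since $F$ is a face, $Y\subseteq F$. So $\dim\operatorname{aff}(X\cup Y)\le\dim F\le2|X|-2$.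

Conversely, let $X$ be a set of $k+1$ vertices and $F$ the smallest face containing it. The barycenter of $X$ lies in no proper face of $F$, since such a face would contain $X$. So it lies in the relative interior of $F$ and is a convex combination of $V(F)$ with all coefficients positive. Subtract the uniform combination on $X$. This gives $\lambda$ with $\sum\lambda_v=0$, $\sum\lambda_vv=0$, positive on $V(F)\setminus X$ and with $X'=\{\lambda<0\}\subseteq X$. If $V(F)=X$, then $\dim F\le k\le2k$. Otherwise $\lambda$ is a dependence, and all vertices of $F$ outside its support lie in $X\setminus X'$. Hence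
\[
\dim F\le(2|X'|-2)+|X\setminus X'|\le2|X|-2=2k .
\]

For the consequence, $\operatorname{conv}W$ has vertex set $W$, and a dependence on $W$, extended by $0$, is a dependence on $V$.
\end{proof}

In particular $\operatorname{conv}K$ is weakly neighborly for every flat $K$, whether or not it is a face. This is what makes inductions over flats possible.

\begin{corollary}\label{cor:balanced}
In a weakly neighborly polytope, the positive and negative parts of every circuit have the same size.
\end{corollary}

\begin{proof}
Let $X,Y$ be the parts of a circuit; its affine hull has dimension $|X|+|Y|-2$. Lemma~\ref{lem:dep} for $\lambda$ and for $-\lambda$ gives $|X|+|Y|\le2|X|$ and $|X|+|Y|\le2|Y|$.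
\end{proof}

Some faces are visible in the matroid.

\begin{lemma}\label{lem:twofaces}
Let $P$ be a weakly neighborly $d$-polytope, $d\ge2$, with $n$ vertices. (If $d=2$, count $P$ itself as a $2$-face.) The $2$-faces with at least four vertices are exactly the $2$-dimensional flats $K$ with $|K|\ge4$. Every pair of vertices that is not an edge is a diagonal of exactly one of them. Summing over these flats,
\[
f_1=\binom n2-\sum_K\frac{|K|(|K|-3)}2,\qquad f_{02}-3f_2=\sum_K(|K|-3).
\]
So $f_1$ and $f_{02}-3f_2$ are determined by the matroid.
\end{lemma}

\begin{proof}
Let $K$ be a $2$-dimensional flat with $|K|\ge4$. It is the vertex set of a convex polygon; let $X,Y$ be two crossing diagonals. By weak neighborliness some face $F$ with $\dim F\le2$ contains $X$. It contains the crossing point, hence also $Y$. So $\operatorname{aff}F=\operatorname{aff}K$ and $V(F)=V\cap\operatorname{aff}F=K$. Conversely, every face is a flat. Next, a pair of vertices lies in a face of dimension at most $2$; if it is not an edge, it is a diagonal of a $2$-face, which then has at least four vertices. This $2$-face is unique, because two distinct $2$-faces meet in a face of dimension at most $1$. An $m$-gon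 has $m(m-3)/2$ diagonals, and no diagonal of a $2$-face is an edge; this gives the first formula. The second holds because $f_{02}$ is the sum of the numbers of vertices of the $2$-faces, and triangles contribute $0$ to $f_{02}-3f_2$.
\end{proof}

\section{Triangulations and the toric \texorpdfstring{$h$}{h}-vector}\label{sec:toric}

The toric polynomials are defined by recursion on dimension: $g(\emptyset,x)=1$, and for a $d$-polytope $P$, $d\ge0$,
\[
h(\partial P,x)=\sum_{\emptyset\le F<P}g(F,x)(x-1)^{d-1-\dim F},\qquad
g(P,x)=\sum_{0\le i\le d/2}(h_i-h_{i-1})x^i,
\]
where $\dim\emptyset=-1$, $h_i$ is the coefficient of $x^i$ in $h(\partial P,x)$, and $h_{-1}=0$. For an $m$-gon this gives $h=x^2+(m-2)x+1$ and $g=1+(m-3)x$.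

For a triangulation $T$ of a $d$-polytope put
\[
h(T,x)=\sum_{\sigma\in T}x^{|\sigma|}(1-x)^{d+1-|\sigma|},\qquad
h_i(T)=\sum_{j\le i}(-1)^{i-j}\binom{d+1-j}{d+1-i}f_{j-1}(T),
\]
where $f_k(T)$ is the number of $(k+1)$-element simplices; then $h_i(T)$ is the coefficient of $x^i$ in $h(T,x)$. A triangulated $m$-gon has $f_0=m$, $f_1=2m-3$, $f_2=m-2$, and hence $h(T,x)=1+(m-3)x$, the same as $g$. This is a general fact for weakly neighborly polytopes.

\begin{proposition}[cf.\ \cite{Bayer}]\label{prop:triang}
If $T$ is any triangulation of a weakly neighborly $d$-polytope $P$, then $h(T,x)=g(P,x)$. In particular, all triangulations of $P$ have the same $f$-vector. Moreover, for $d\ge0$, $h(\partial P)$ is palindromic: $h_i=h_{d-i}$.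
\end{proposition}

Without the hypothesis this fails: a bipyramid over a triangle can be cut into two or into three tetrahedra.

The proof has three steps. The Euler relations for the links in $T$ give symmetry relations for $h(T,x)$ and for the boundary of $T$. These identify the $h$-polynomial of the boundary with $h(\partial P,x)$. Finally, weak neighborliness bounds the degree of $h(T,x)$, so that $h(T,x)$ can be read off from $h(\partial P,x)$.

\begin{proof}
We use induction on $d$. For $d=-1$ we have $T=\{\emptyset\}$ and $h(T,x)=1=g(\emptyset,x)$. Let $d\ge0$ and $D=d+1$. Call $\sigma\in T$ \emph{interior} if it lies in no proper face of $P$; the other simplices form the complex $\partial T$, which contains $\emptyset$.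

\emph{Step 1: symmetry relations (valid for every polytope).} We claim that
\begin{equation}\label{eq:eps}
\sum_{\tau\in T,\ \tau\supseteq\sigma}(-1)^{D-|\tau|}=\begin{cases}1&\sigma\text{ interior},\\0&\sigma\in\partial T.\end{cases}
\end{equation}
Let $m=D-|\sigma|$. The sets $\tau\setminus\sigma$ form the link of $\sigma$. For $\sigma=\emptyset$ the link is $T$, a ball. For $\sigma\ne\emptyset$ choose $x$ in the relative interior of $\sigma$. The tangent cone of $P$ at $x$ contains the directions of $\operatorname{aff}\sigma$; dividing by them, we obtain a convex cone in $\mathbb R^m$, and the simplices containing $\sigma$ become a simplicial fan covering this cone. The link is homeomorphic to the intersection of the cone with the unit sphere. The cone is $\mathbb R^m$ if $\sigma$ is interior, and a full-dimensional closed convex cone different from $\mathbb R^m$ otherwise. So the link is an $(m-1)$-sphere or an $(m-1)$-ball, and $\sum_\rho(-1)^{|\rho|}$ over the link, the negative of the reduced Euler characteristic, is $(-1)^m$ or $0$. Multiplying by $(-1)^m$ gives \eqref{eq:eps}.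

Now we insert \eqref{eq:eps}, exchange summations and use $\sum_{\sigma\subseteq\tau}x^{|\sigma|}(1-x)^{|\tau|-|\sigma|}=1$:
\begin{equation}\label{eq:one}
\sum_{\sigma\ \mathrm{interior}}x^{|\sigma|}(1-x)^{D-|\sigma|}
=\sum_{\tau\in T}(x-1)^{D-|\tau|}\sum_{\sigma\subseteq\tau}x^{|\sigma|}(1-x)^{|\tau|-|\sigma|}
=\sum_{\tau\in T}(x-1)^{D-|\tau|}=x^Dh(T,1/x).
\end{equation}
Replacing $x$ by $1/x$ and multiplying by $x^D$,
\begin{equation}\label{eq:two}
h(T,x)=\sum_{\sigma\ \mathrm{interior}}(x-1)^{D-|\sigma|}.
\end{equation}
(This holds for $d=-1$ too, where $\emptyset$ is interior.) Subtracting \eqref{eq:one} from the definition of $h(T,x)$,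
\begin{equation}\label{eq:three}
h(T,x)-x^Dh(T,1/x)=(1-x)\,h(\partial T,x),\qquad h(\partial T,x)=\sum_{\sigma\in\partial T}x^{|\sigma|}(1-x)^{d-|\sigma|}.
\end{equation}
The left side of \eqref{eq:three} changes sign under $p(x)\mapsto x^Dp(1/x)$. Applied to the right side this gives $-(1-x)h(\partial T,x)=x^D(1-1/x)h(\partial T,1/x)=-x^{d}(1-x)h(\partial T,1/x)$, so
\begin{equation}\label{eq:pal}
h(\partial T,x)=x^dh(\partial T,1/x)=\sum_{\sigma\in\partial T}(x-1)^{d-|\sigma|}.
\end{equation}

\emph{Step 2: $h(\partial T,x)=h(\partial P,x)$.} For a face $F$ the simplices of $T$ contained in $F$ form a triangulation $T|_F$ of $F$, and each $\sigma\in\partial T$ is interior to $T|_F$ for exactly one proper face $F$, the smallest one containing it. Faces of $P$ are weakly neighborly. By \eqref{eq:pal}, then \eqref{eq:two} for $F$ and the induction hypothesis,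
\[
h(\partial T,x)=\sum_{F<P}(x-1)^{d-1-\dim F}\sum_{\sigma\ \mathrm{interior\ to}\ T|_F}(x-1)^{\dim F+1-|\sigma|}
=\sum_{F<P}(x-1)^{d-1-\dim F}g(F,x)=h(\partial P,x).
\]
With \eqref{eq:pal} this shows that $h(\partial P)$ is palindromic.

\emph{Step 3: degrees.} Here weak neighborliness of $P$ itself enters. An interior $\sigma$ is nonempty; if $|\sigma|=k+1$, it lies in a face of dimension at most $2k$, and the only face containing it is $P$. So $d\le2k$, and $D-|\sigma|=d-k\le d/2$. By \eqref{eq:two}, $\deg h(T,x)\le d/2$. So all terms of $x^Dh(T,1/x)$ have degree at least $d+1-\lfloor d/2\rfloor>d/2$. By \eqref{eq:three} and Step 2, $h(T,x)$ is the part of $(1-x)h(\partial P,x)$ of degree at most $d/2$, which is $g(P,x)$. The polynomial $h(T,x)$ and $d$ determine the $f$-vector of $T$.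
\end{proof}

\section{The \texorpdfstring{$h$}{h}-vector is determined by the matroid}\label{sec:B}

By Proposition~\ref{prop:triang}, $h(\partial P)$ is known as soon as the coefficients $h_i(T)$ with $i\le d/2$ are known, and these involve only the numbers $f_k(T)$ with $k\le d/2-1$. So the task is to compute the number of $k$-simplices in a triangulation, for $2k<d$, from the matroid.

\subsection{Counting edges}\label{sub:edges}
Take $k=1$ and $d\ge3$. Let $T$ be a triangulation of a weakly neighborly $d$-polytope with $n$ vertices. Edges of $P$ are in $T$. By Lemma~\ref{lem:twofaces} every other pair is a diagonal of exactly one $2$-face $K$, and of the $\binom{|K|}2$ pairs in $K$ exactly $2|K|-3$ are in $T$. So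
\begin{equation}\label{eq:edges}
f_1(T)=\binom n2-\sum_{K}\Bigl(\binom{|K|}2-(2|K|-3)\Bigr)=\binom n2-\sum_{K}\binom{|K|-2}2 ,
\end{equation}
where $K$ runs over the $2$-faces. But we may just as well let $K$ run over \emph{all} $2$-dimensional flats: those with at least four points are faces, and the remaining ones, triangles, contribute $\binom12=0$ whether they are faces or not. So \eqref{eq:edges} is a matroid formula, although the matroid does not know which triangles are faces.

For the polytopes of Theorem~\ref{thm:A}, the only $2$-faces with more than three vertices, and hence by Lemma~\ref{lem:twofaces} the only $2$-dimensional flats with more than three points, are the three quadrilaterals $Q_{ij}$. So $f_1(T)=28-3=25$, $h_1(T)=f_0-5=3$ and $h_2(T)=f_1(T)-4f_0+10=3$. Hence $g=1+3x+3x^2$ and $h(\partial P)=h(\partial Q)=(1,4,7,4,1)$, despite the different numbers of facets.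

For larger $k$ we have no analogue of Lemma~\ref{lem:twofaces} to tell us which flats are faces. What survives is that flats in no proper face contribute zero.

\subsection{Flats that are not in proper faces}
Let $P$ be weakly neighborly. For a flat $K$ and $k\ge0$ let $f_k(K)$ be the number of $k$-simplices in a triangulation of $\operatorname{conv}K$. By Lemma~\ref{lem:dep} and Proposition~\ref{prop:triang} it does not depend on the triangulation. Define the contribution $\varphi_k(K)$ of $K$ recursively by
\begin{equation}\label{eq:phi}
f_k(K)=\sum_{K'\subseteq K,\ K'\text{ flat}}\varphi_k(K').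
\end{equation}
For $k=1$, every two-element set is a flat with $\varphi_1=1$, and then \eqref{eq:phi} gives $\varphi_1(K)=2|K|-3-\binom{|K|}2=-\binom{|K|-2}2$ for $2$-dimensional $K$, as in \eqref{eq:edges}.

\begin{lemma}\label{lem:key}
Let $P$ be a weakly neighborly $d$-polytope and $0\le2k<d$. Then $\varphi_k(K)=0$ for every flat $K$ that is not contained in a proper face of $P$. In particular $\varphi_k(V)=0$.
\end{lemma}

The idea: every $k$-simplex of a triangulation of $\operatorname{conv}K$ lies in a proper face of $P$. Hence $f_k(K)$ can be assembled from the traces of these faces on $K$ alone; and assembling it from the contributions $\varphi_k$ of the flats inside these traces gives the same answer.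

\begin{proof}
We use induction on $|K|$. Let $K$ be a flat contained in no proper face, and let
\[
\mathcal L=\{V(F)\cap K:\ F\text{ a proper face of }P\},
\]
with $F=\emptyset$ allowed. The members of $\mathcal L$ are flats of $P$ and proper subsets of $K$. They are vertex sets of faces of $\operatorname{conv}K$, since a hyperplane supporting $P$ along $F$ meets $\operatorname{conv}K$ in the convex hull of $V(F)\cap K$ and has $\operatorname{conv}K$ on one side (for $F=\emptyset$ the claim is clear). Also $\mathcal L$ is closed under intersection. So every subset of $K$ that lies in some member of $\mathcal L$ lies in a \emph{least} member.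

Fix a triangulation $T_K$ of $\operatorname{conv}K$. Each $X\in T_K$ with $|X|=k+1$ lies in a face of $P$ of dimension at most $2k<d$, hence in a member of $\mathcal L$. For $J\in\mathcal L$ let
\begin{align*}
a(J)&=\text{the number of }X\in T_K,\ |X|=k+1,\text{ whose least member is }J,\\
b(J)&=\text{the sum of }\varphi_k(K')\text{ over the flats }K'\subseteq K\text{ whose least member is }J.
\end{align*}
For every $J\in\mathcal L$,
\[
\sum_{J'\in\mathcal L,\,J'\subseteq J}a(J')=f_k(J)=\sum_{K'\subseteq J}\varphi_k(K')=\sum_{J'\in\mathcal L,\,J'\subseteq J}b(J').
\]
The first equality holds because $\operatorname{conv}J$ is a face of $\operatorname{conv}K$, so that the simplices of $T_K$ inside $J$ triangulate $\operatorname{conv}J$; here we use that $f_k(J)$ does not depend on the triangulation. The other two are \eqref{eq:phi} and the definition of $b$. Going up in $\mathcal L$, we conclude $a(J)=b(J)$ for all $J$. Hence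
\[
f_k(K)=\sum_{J\in\mathcal L}a(J)=\sum_{J\in\mathcal L}b(J)=\sum_{\substack{K'\subseteq K\text{ flat}\\K'\text{ in a proper face of }P}}\varphi_k(K').
\]
Comparing with \eqref{eq:phi}, the sum of $\varphi_k(K')$ over the flats $K'\subseteq K$ contained in no proper face of $P$ is $0$. By induction all its terms with $K'\ne K$ vanish. So $\varphi_k(K)=0$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:B}}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
We show by induction on $d$ that $g(P,x)=g(Q,x)$; the cases $d\le0$ are trivial. The isomorphism of matroids maps flats $K$ of $P$ to flats $K^*$ of $Q$, preserves inclusion and dimension, and restricts to matroid isomorphisms $K\to K^*$. If $K\ne V(P)$, then $\operatorname{conv}K$ and $\operatorname{conv}K^*$ are weakly neighborly polytopes of the same dimension less than $d$. By induction they have the same $g$, and by Proposition~\ref{prop:triang} $f_k(K)=f_k(K^*)$ for all $k$. By \eqref{eq:phi} therefore $\varphi_k(K)=\varphi_k(K^*)$ for all $K\ne V(P)$. If $0\le2k<d$, Lemma~\ref{lem:key} for $P$ and for $Q$ gives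
\[
f_k(V(P))=\sum_{K\subsetneq V(P)}\varphi_k(K)=\sum_{K\subsetneq V(P)}\varphi_k(K^*)=f_k(V(Q)).
\]
Let $T_P,T_Q$ be triangulations of $P,Q$. For $i\le d/2$ the number $h_i(T)$ involves, besides $f_{-1}=1$, only $f_k$ with $k\le d/2-1$, so that $2k<d$. Thus $h_i(T_P)=h_i(T_Q)$ for $i\le d/2$, that is, $g(P,x)=g(Q,x)$ by Proposition~\ref{prop:triang}.

Finally, $g$ determines $h(\partial P)$: for $i\le d/2$ we have $h_i=g_0+\dots+g_i$, and the other coefficients follow because $h(\partial P)$ is palindromic.
\end{proof}

\begin{remark}
The proof is a recursion that computes $h(\partial P)$ from the matroid. It needs only small flats: if $\dim K>2k$, then $\varphi_k(K)=0$. Indeed, the flats of $\operatorname{conv}K$ are the flats of $P$ inside $K$, so $\varphi_k(K)$ is the same computed in $\operatorname{conv}K$, and Lemma~\ref{lem:key} applies to that polytope. Hence $f_k(V)=\sum_{\dim K\le2k}\varphi_k(K)$, which for $k=1$ is \eqref{eq:edges}.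
\end{remark}

\section{How far the matroid determines the flag vector}\label{sec:C}

\subsection{Dimensions at most four}

\begin{proof}[Proof of Theorem~\ref{thm:C}(1) for $d\le3$, and of Theorem~\ref{thm:C}(3)]
The matroid determines $n=f_0$, and for $d\le2$ this determines the flag vector. For $d=3$ it also determines $f_1$ by Lemma~\ref{lem:twofaces}, and $f_2=2-f_0+f_1$, $f_{01}=f_{02}=f_{12}=2f_1$, $f_{012}=4f_1$.

Let $d=4$. The flag vector is determined by $f_0,f_1,f_2,f_{02}$. This is a case of the generalized Dehn--Sommerville relations \cite{BB}; directly, Euler's formula gives $f_3$, and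
\[
f_{01}=2f_1,\quad f_{23}=2f_2,\quad f_{12}=f_{02},\quad f_{13}=f_{12},\quad f_{03}=2f_3+f_{13}-f_{23},
\]
\[
f_{012}=2f_{02},\quad f_{013}=2f_{13},\quad f_{023}=2f_{02},\quad f_{123}=2f_{12},\quad f_{0123}=2f_{012}.
\]
The first two relations and the five in the second line hold because, in a chain of faces, one missing dimension between two consecutive members (with $\emptyset$ and $P$ added) can be filled in exactly two ways. Next, $f_{12}=f_{02}$ because polygons have as many edges as vertices. The faces properly between an edge and $P$ are ordered by inclusion like the vertices and edges of a polygon, so $f_{13}=f_{12}$. Summing Euler's formula over the facets gives the relation for $f_{03}$.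

Now the matroid determines $f_0$ and, by Lemma~\ref{lem:twofaces}, $f_1$ and $f_{02}-3f_2$. If $f_3$ is given too, then $f_2=f_1-f_0+f_3$ and $f_{02}$ are determined.
\end{proof}

\subsection{At most \texorpdfstring{$d+3$}{d+3} vertices}

Here we use Gale transforms, which for $n=d+3$ are configurations of vectors in the plane. Weak neighborliness prescribes how many vectors lie on each ray and on each side of each line, up to exchanging opposite rays, and it turns out that these numbers suffice to count chains of faces.

Let $r=n-d-1$. The dependences on $V$, together with $0$, form a vector space $\Lambda$ of dimension $r$. For $v\in V$ let $\bar v\in\Lambda^*\cong\mathbb R^r$ be the functional $\lambda\mapsto\lambda_v$. The vectors $\bar v$ form the \emph{Gale transform} of $V$: they span $\mathbb R^r$, and the dependences are the functions $\lambda_v=u(\bar v)$ with $0\ne u\in(\mathbb R^r)^*$. We recall how it encodes $P$; write $\bar S=\{\bar v:v\in S\}$.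
\begin{itemize}
\item \emph{Faces.} The value vectors $(\ell(v))_{v\in V}$ of affine functions $\ell$ are exactly the vectors orthogonal to $\Lambda$, that is, the $c\in\mathbb R^V$ with $\sum c_v\bar v=0$. So $F$ is the vertex set of a face if and only if $S=V\setminus F$ is a \emph{coface}: there are $c_v>0$ ($v\in S$) with $\sum_{v\in S}c_v\bar v=0$. The empty set is a coface.
\item \emph{Dimensions.} The dependences supported in a set $F$ are given by those $u\ne0$ that vanish on $\overline{V\setminus F}$, so
\begin{equation}\label{eq:dim}
\dim\operatorname{aff}F=|F|-1-r+\operatorname{rank}\overline{V\setminus F}.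
\end{equation}
\item \emph{Matroid.} A set $B$ is a basis of the matroid if and only if the $\bar v$ with $v\notin B$ form a basis of $\mathbb R^r$.
\end{itemize}
For $u\ne0$ let $n_+(u),n_-(u)$ be the numbers of $v$ with $u(\bar v)>0$, $u(\bar v)<0$, and let $\rho(u)$ be the rank of $\{\bar v:u(\bar v)=0\}$. By \eqref{eq:dim} the affine hull in Lemma~\ref{lem:dep} has dimension $n_++n_--1-r+\rho$, so the lemma, for $u$ and $-u$, says
\begin{equation}\label{eq:gale}
P\text{ weakly neighborly}\iff|n_+(u)-n_-(u)|\le r-1-\rho(u)\quad\text{for all }u\ne0.
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:C}(1) for $n\le d+3$]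
If $r=0$, $P$ is a simplex. Let $Z$ be the set of $v$ with $\bar v=0$. These are the vertices that lie in every basis, so the matroid determines $|Z|$.

Let $r=1$. Then $\rho(u)=0$, and \eqref{eq:gale} gives $n_+=n_-=(n-|Z|)/2$. A set $S$ is a coface if and only if $S\setminus Z$ is empty or contains vectors of both signs. So the whole face lattice is determined by $n$ and $|Z|$.

Let $r=2$, and $n'=n-|Z|$. Let $L_1,\dots,L_m$ be the lines spanned by the nonzero vectors $\bar v$, and let $L_i$ contain $m_i$ of them, $a_i$ and $b_i$ on its two rays. Two nonzero vectors are parallel if and only if no basis of the matroid avoids both of their vertices, so the matroid determines the multiset of the $m_i$. Take $u$ with kernel $L_i$. Then $\rho(u)=1$, and \eqref{eq:gale} says that each open side of $L_i$ contains exactly $e_i=(n'-m_i)/2$ vectors. Turn the kernel slightly, so that it contains no nonzero $\bar v$ and separates the two rays of $L_i$, with all other vectors staying on their sides. Now $\rho(u)=0$ and the two sides contain $e_i+a_i$ and $e_i+b_i$ vectors, so $|a_i-b_i|\le1$. Therefore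
\[
\{a_i,b_i\}=\{\lfloor m_i/2\rfloor,\lceil m_i/2\rceil\},\qquad e_i=(n'-m_i)/2 ,
\]
and all these numbers are determined by the matroid. What it leaves open is the cyclic arrangement of the rays. We show that the flag vector does not depend on it.

A chain of faces corresponds to a chain of cofaces $S_1\supsetneq\dots\supsetneq S_t$, and by \eqref{eq:dim} the dimensions of the faces are functions of the sizes and ranks of the $S_j$. So it suffices to show that the number of chains of cofaces with prescribed sizes and ranks depends only on $|Z|$ and on the list of the $\{a_i,b_i\}$ and $e_i$. The cofaces are of three kinds: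
\begin{itemize}
\item rank $0$: the subsets of $Z$;
\item rank $1$: the sets $A\cup Z'$ with $Z'\subseteq Z$ and $A$ a set of vectors on some $L_i$ meeting both rays of $L_i$;
\item rank $2$: the sets $S$ such that $S\setminus Z$ positively spans $\mathbb R^2$, that is, lies in no closed half-plane bounded by a line through $0$. Every superset of such a set is of the same kind.
\end{itemize}
(Here and below we speak of the elements of $V$ as if they were the vectors $\bar v$; all half-planes are bounded by lines through $0$.) In a chain the ranks weakly decrease.

\emph{Chains containing a coface of rank $1$.} All members of rank $1$ lie on the same line $L_i$, up to elements of $Z$. Fix $i$ and divide $V$ into five blocks: $Z$, the two rays of $L_i$, and the two open sides of $L_i$. A superset of a rank-$1$ coface on $L_i$ is a coface of rank $2$ if and only if it meets both open sides: if it misses one, it lies in a closed half-plane, and if it meets both rays and both sides, it lies in none. So the chain condition reads: the members of rank $2$ meet the two rays and the two sides; those of rank $1$ are contained in the union of $Z$ and the two rays, and meet both rays; those of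 rank $0$ are contained in $Z$. It refers only to the blocks, so for prescribed sizes and ranks the number of such chains depends only on the block sizes $|Z|,a_i,b_i,e_i,e_i$, and not on the order of the two rays.

\emph{Chains without a coface of rank $1$.} Let $S_p$ be the smallest member of rank $2$, if there is one. The larger members are arbitrary supersets of $S_p$, and the smaller ones arbitrary subsets of $Z\cap S_p$, subject only to forming a chain of the prescribed sizes. So the number of chains is determined by $n$, $|Z|$ and the numbers $N_s$ of $s$-element sets of nonzero vectors that positively span $\mathbb R^2$.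

To find $N_s$ we count the nonempty sets $A$ of nonzero vectors that do \emph{not} positively span. Such an $A$ lies in a closed half-plane $\{u\ge0\}$. Suppose $A$ lies in no open half-plane. Then some convex combination of $A$ is $0$, and it involves only vectors with $u=0$. So $A$ meets both rays of the line $\{u=0\}$, which is some $L_i$, and the rest of $A$ is on one open side of $L_i$. Thus $A$ is of exactly one of the following types:
\begin{itemize}
\item a subset of some $L_i$ meeting both rays;
\item such a subset of $L_i$, together with a nonempty set of vectors on one open side of $L_i$. The line is unique: a set on one closed side of $L_i$ cannot meet both rays of another line through $0$, as these rays are on different open sides of $L_i$;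
\item a set in an open half-plane. It has a unique clockwise-first ray, which lies in some $L_i$, and it consists of a nonempty set of vectors on this ray and any set of vectors on the open side of $L_i$ counterclockwise from it. Conversely, every set of this form lies in an open half-plane.
\end{itemize}
With $A_i=(1+t)^{a_i}-1$, $B_i=(1+t)^{b_i}-1$, $E_i=(1+t)^{e_i}$ we obtain
\[
\sum_sN_st^s=(1+t)^{n'}-1-\sum_{i=1}^m\Bigl(A_iB_i+2A_iB_i(E_i-1)+(A_i+B_i)E_i\Bigr),
\]
which depends only on the $\{a_i,b_i\}$ and $e_i$ and on $n'=\sum m_i$.
\end{proof}

\subsection{Joins}

The \emph{join} $R*R'$ of two polytopes is the convex hull of their union when they are placed in skew affine subspaces of $\mathbb R^{\dim R+\dim R'+1}$. Its faces are the joins $F*F'$ of faces, and $\dim(F*F')+1=(\dim F+1)+(\dim F'+1)$. Its matroid is the direct sum of the matroids of $R$ and $R'$: a set is independent if and only if its parts in $V(R)$ and $V(R')$ are.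

\begin{lemma}\label{lem:join}
If $R$ and $R'$ are weakly neighborly, so is $R*R'$.
\end{lemma}

\begin{proof}
The dependences on $V(R)\cup V(R')$ are the nonzero pairs $(\lambda,\lambda')$ in which each component is $0$ or a dependence on $V(R)$, respectively $V(R')$. If one component is zero, the bound of Lemma~\ref{lem:dep} is inherited. If both are nonzero, with negative sets $X_1,X_2$, then with $X=X_1\cup X_2$ and $Y$ the positive set of the pair
\[
\dim\operatorname{aff}(X\cup Y)\le(2|X_1|-2)+(2|X_2|-2)+1\le2|X|-2 .
\]
Now apply Lemma~\ref{lem:dep}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(2)]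
Let $P,Q$ be the polytopes of Theorem~\ref{thm:A}, and let $j\ge0$. Joining both with $j$ further points (iterated pyramids) gives $d=4+j$ and $n=8+j=d+4$. Joining both in addition with an $m$-gon, $m\ge3$, gives $d=7+j$ and $n=8+m+j=d+m+1$; so all $d\ge7$ and $n\ge d+4$ occur. Points and polygons are weakly neighborly, so by Lemma~\ref{lem:join} all these joins are. Each pair has isomorphic matroids, being direct sums of isomorphic matroids. To see that the $f$-vectors differ, let
\[
F_R(x)=\sum_{F}x^{\dim F+1},
\]
summed over all faces $F$ of $R$ including $\emptyset$ and $R$. Then $F_{R*R'}=F_RF_{R'}$. Since $F_P\ne F_Q$, the two polynomials remain different when multiplied by the same nonzero polynomial.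
\end{proof}

\begin{thebibliography}{9}
\bibitem{Bayer}
Bayer,
\emph{Equidecomposable and weakly neighborly polytopes},
Israel J. Math. \textbf{81} (1993).
\\ \texttt{https://www.math.ucdavis.edu/\char`\~deloera/MISC/LA-BIBLIO/trunk/BayerMargaret/}
\\ \texttt{BayerEquidecomposable.pdf}

\bibitem{BB}
Bayer and Billera,
Invent. Math. \textbf{79} (1985)
(generalized Dehn--Sommerville relations).
\end{thebibliography}

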